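\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}
\title{The degrees of a tree as eigenvalue multiplicities}

\begin{abstract}
Let $T$ be a tree on $n\ge 3$ vertices. We show that there is a real symmetric matrix with graph $T$ in which every vertex $v$ of degree $d_v\ge 2$ has its own eigenvalue, of multiplicity $d_v-1$, and in which the only other eigenvalues are the smallest and the largest one, both simple. This proves, for every tree, the conjecture that some multiplicity list has as its entries greater than $1$ exactly the numbers $d_v-1$, where $v$ runs over the vertices of degree at least $3$. The matrix is built from a star by repeatedly attaching leaves to a leaf with small weights. The implicit function theorem repairs the old conditions at each step, because a surjectivity condition is carried along. We also control the order of the eigenvalues and realize smaller multiplicities. When every vertex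 of degree at least $2$ is adjacent to a leaf, the eigenvalues belonging to these vertices can be prescribed as arbitrary distinct numbers.
\end{abstract}

\section{The question and the results}

Let $T$ be a tree on $n$ vertices, and let $S(T)$ be the set of real symmetric matrices $A=(a_{ij})$, with rows and columns indexed by the vertices of $T$, such that for $i\ne j$ we have $a_{ij}\neq0$ if and only if $\{i,j\}$ is an edge of $T$. The diagonal entries are unrestricted. The \emph{multiplicity list} of $A$ is the unordered list of the multiplicities of its distinct eigenvalues. A \emph{multiplicity list of $T$} is one that occurs for some $A\in S(T)$. Which lists occur?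

The star $K_{1,d}$, $d\ge2$, shows how a vertex produces multiplicity. If all $d$ leaves carry the same diagonal entry $\lambda$, then deleting the center leaves the matrix $\lambda I_d$. By interlacing, $\lambda$ is an eigenvalue of the whole matrix of multiplicity at least $d-1$. The same happens at any vertex $v$ of degree $d_v\ge2$ of any tree. Deleting $v$ leaves $d_v$ \emph{branches}, and if a number $\lambda_v$ is an eigenvalue of the matrix on each branch, then it is an eigenvalue of $A$ of multiplicity at least $d_v-1$. One would like all these vertices to do this at once, with different eigenvalues. A count suggests that there is just enough room: in a tree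
\begin{equation}\label{eq:count}
\sum_{v}(d_v-1)=2(n-1)-n=n-2 ,
\end{equation}
and leaves contribute $0$. So the multiplicities $d_v-1$ use up all but two of the $n$ eigenvalues. Two is also what must remain, since the smallest and the largest eigenvalue of $A\in S(T)$ are simple and cannot be among the $\lambda_v$ (Section~\ref{sec:prelim}).

Call a vertex of degree at least $3$ a \emph{high degree vertex}, and call $T$ \emph{linear} if all its high degree vertices lie on a single induced path, and \emph{nonlinear} otherwise. The following was posed in \cite{thesis}.

\medskip
\noindent\textbf{Conjecture.} \emph{Given $k$ high degree vertices of degree $d_1,\dots,d_k$ (all the high degree vertices of $T$), there is a multiplicity list of $T$ whose only entries greater than $1$ are $d_1-1,\dots,d_k-1$.}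

\medskip
\noindent Entries are counted with repetition, so the list consists of $d_1-1,\dots,d_k-1$ and $n-\sum_i(d_i-1)$ ones. The statement was known for all linear trees and for all trees on at most $12$ vertices, and open for nonlinear trees in general. We prove it for every tree.

\medskip
\noindent\textbf{Notation.} Let $n\ge3$, and let $V$ and $E$ be the sets of vertices and edges of $T$. We write $I=I(T)$ for the set of vertices of degree at least $2$, and $p=|I|$. Then $p\ge1$, and $T[I]$, which is $T$ with its leaves deleted, is a tree. A \emph{branch} at $v\in I$ is the vertex set $B$ of a component of $T-v$. Its \emph{root} $r_v(B)$ is the neighbor of $v$ in $B$. We write $\mathfrak B(T)$ for the set of all pairs $(v,B)$ of a vertex $v\in I$ and a branch $B$ at $v$, $A[W]$ for the principal submatrix of $A$ on $W$, and $A(v)=A[V\setminus\{v\}]=\bigoplus_BA[B]$. The spectrum is $\sigma(\cdot)$, and $m_M(\mu)$ is the multiplicity of $\mu$ as an eigenvalue of $M$ (possibly $0$).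

\begin{theorem}\label{thm:main}
For every tree $T$ on $n\ge3$ vertices there are $A\in S(T)$ and distinct real numbers $\lambda_v$ $(v\in I)$ such that $\lambda_v$ is an eigenvalue of $A[B]$ for every branch $B$ at $v$. For any such $A$ and $\lambda_v$, the distinct eigenvalues of $A$ are exactly the $\lambda_v$, with multiplicity $d_v-1$, together with $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$, both simple.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds for every tree, linear or nonlinear.
\end{corollary}

\begin{proof}
If $n\le2$, there are no high degree vertices, and every $A\in S(T)$ has only simple eigenvalues. (For $n=2$ the off-diagonal entry is nonzero, so $A$ is not a multiple of the identity.) If $n\ge3$, the matrix of Theorem~\ref{thm:main} has the list consisting of the $d_v-1$ $(v\in I)$ and $1,1$. Vertices of degree $2$ contribute ones, so the entries greater than $1$ are $d_1-1,\dots,d_k-1$, with repetition.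
\end{proof}

Since $\lambda_{\min}$ and $\lambda_{\max}$ are always simple, every list of a tree with $n\ge 2$ contains at least two ones. Hence, if $n\ge 3$ and no vertex has degree $2$, the list in the conjecture, which then contains exactly two ones, has the fewest ones possible for any list of $T$.

We also prove three refinements. The first concerns the order of the eigenvalues.

\begin{theorem}\label{thm:order}
Let $n\ge 3$, let $v_1,\dots,v_p$ be an ordering of $I$ such that each set $\{v_1,\dots,v_j\}$ induces a connected subgraph, and let $\epsilon_2,\dots,\epsilon_p\in\{+,-\}$. In Theorem~\ref{thm:main} one can require that, for each $j\ge2$, $\lambda_{v_j}$ is larger (if $\epsilon_j=+$) or smaller (if $\epsilon_j=-$) than all of $\lambda_{v_1},\dots,\lambda_{v_{j-1}}$.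
\end{theorem}

The second says that the eigenvalue of a vertex can be broken up.

\begin{theorem}\label{thm:split}
Let $n\ge 3$, and for each $v\in I$ let $d_v=g_{v,1}+\dots+g_{v,k_v}$ be any partition into positive integers. Then $T$ has a multiplicity list consisting of all numbers $g_{v,j}-1\ge1$ together with ones. In particular, for any integers $1\le m_v\le d_v-1$ $(v\in I)$ there is a list consisting of the $m_v$ and ones.
\end{theorem}

The third prescribes the eigenvalues.

\begin{theorem}\label{thm:prescribe}
Let $n\ge 3$. If every vertex of degree at least $2$ of $T$ is adjacent to a leaf, then for every injective $\lambda:I\to\mathbb R$ there is $A\in S(T)$ as in Theorem~\ref{thm:main} with exactly these values $\lambda_v$.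
\end{theorem}

We do not claim that arbitrary distinct values $\lambda_v$ can be prescribed for all trees.

Section~\ref{sec:prelim} shows that the branch conditions determine the multiplicities, and Section~\ref{sec:example} works out a double star by hand and explains what is missing in general. Section~\ref{sec:attach} contains the main step, and Section~\ref{sec:all} proves Theorems~\ref{thm:main} and~\ref{thm:order}. The last two sections prove Theorems~\ref{thm:split} and~\ref{thm:prescribe}. The proof of the latter is independent of Sections~\ref{sec:attach}--\ref{sec:split}.

\section{Branch conditions determine the multiplicities}\label{sec:prelim}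

We use four standard facts.

\smallskip
\noindent\textbf{(a) Interlacing.} For a symmetric matrix $A$ and an index $v$, the eigenvalues of $A(v)$ interlace those of $A$. In particular $|m_A(\mu)-m_{A(v)}(\mu)|\le1$ for every $\mu$.

\smallskip
\noindent\textbf{(b) Perron--Frobenius.} \emph{For $A\in S(T)$, the eigenvalue $\lambda_{\max}(A)$ is simple and strictly larger than every eigenvalue of every proper principal submatrix. Likewise $\lambda_{\min}(A)$ is simple and strictly smaller than all those eigenvalues.} Indeed, as $T$ has no cycles, we can choose signs $s_i=\pm1$ outward from a fixed vertex so that all $s_ia_{ij}s_j$ with $\{i,j\}\in E$ are positive. Replacing $A$ by $SAS$ with $S=\mathrm{diag}(s_i)$ changes no eigenvalue of any principal submatrix. So we may assume that $A$ is irreducible with nonnegative off-diagonal entries, and then $\lambda_{\max}(A)$ is simple with a (strictly) positive eigenvector. A unit eigenvector of a proper principal submatrix for the eigenvalue $\mu$, extended by zeros, has Rayleigh quotient $\mu$, so $\mu\le\lambda_{\max}(A)$. If equality held, the extended vector would be an eigenvector of $A$ for $\lambda_{\max}(A)$ with a zero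 entry, which is impossible. For $\lambda_{\min}$ apply this to $-A\in S(T)$. If $W$ is a nonempty set of vertices with $T[W]$ connected, the fact applies to $A[W]\in S(T[W])$.

\smallskip
\noindent\textbf{(c) Schur complement.} If $D$ is invertible, then $\det\begin{pmatrix}M&N\\N^{\top}&D\end{pmatrix}=\det D\cdot\det(M-ND^{-1}N^{\top})$.

\smallskip
\noindent\textbf{(d) Implicit functions.} Let $\Phi(\eta,c)$ be smooth near $(\eta_0,0)$ with values in $\mathbb R^N$, let $\Phi(\eta_0,0)=0$, and let $D_\eta\Phi(\eta_0,0)$ be surjective. Then there is a continuous $\eta(c)$, defined for small $c$, with $\eta(0)=\eta_0$ and $\Phi(\eta(c),c)=0$: choose $N$ coordinates of $\eta$ for which the corresponding $N\times N$ minor is nonzero, freeze the others, and apply the usual theorem. We also use two consequences. If a smooth map has surjective derivative at a point, then in every neighborhood of that point it takes all values sufficiently close to its value there. Near a symmetric matrix with a simple eigenvalue, this eigenvalue is a smooth function of the entries.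

\begin{lemma}\label{lem:spectrum}
Let $n\ge 3$, $A\in S(T)$, and let $\lambda_v$ $(v\in I)$ be distinct with $\lambda_v\in\sigma(A[B])$ for all $(v,B)\in\mathfrak B(T)$. Then the distinct eigenvalues of $A$ are the $\lambda_v$, with multiplicity exactly $d_v-1$, and $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$, which are simple.
\end{lemma}

\begin{proof}
The number $\lambda_v$ has multiplicity at least $d_v$ in $A(v)=\bigoplus_BA[B]$, hence at least $d_v-1$ in $A$ by (a). As an eigenvalue of a proper principal submatrix it satisfies $\lambda_{\min}(A)<\lambda_v<\lambda_{\max}(A)$ by (b). So the $\lambda_v$, $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$ are $p+2$ distinct eigenvalues, with multiplicities adding up to at least $\sum_{v\in I}(d_v-1)+1+1=n$ by \eqref{eq:count}. Hence all these multiplicities are equal to their lower bounds, and there are no other eigenvalues.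
\end{proof}

This is the second half of Theorem~\ref{thm:main}. It remains to satisfy the branch conditions with distinct $\lambda_v$. There are $\sum_{v\in I}d_v=n-2+p$ conditions, and the unknowns are $n$ diagonal entries, $n-1$ weights and the $p$ numbers $\lambda_v$. So there are $n+1$ more unknowns than conditions. But the equations are nonlinear, and a count alone gives no solution with nonzero weights and distinct $\lambda_v$.

\section{A double star by hand}\label{sec:example}

Let $T'=K_{1,3}$ with center $w$ and leaves $u,y_1,y_2$. With zero diagonal and all weights $1$, the conditions at $w$ hold with $\lambda_w=0$. Attach two leaves $x_1,x_2$ to $u$. In the new tree $T$, on $6$ vertices, both $u$ and $w$ have degree $3$, and we want the list $2,2,1,1$.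

\emph{The new conditions.} The branches at $u$ are $\{x_1\}$, $\{x_2\}$ and $R=\{w,y_1,y_2\}$. We need a common eigenvalue of all three. On $R$ we have a path with zero diagonal and weights $1$, with eigenvalues $0,\pm\sqrt2$. The value $0$ is taken by $w$, so put $\lambda_u=\sqrt2=\lambda_{\max}(A[R])$ and $a_{x_1}=a_{x_2}=\sqrt2$.

\emph{The old conditions.} Let the two new edges have weight $c$. At $w$, the branches $\{y_1\},\{y_2\}$ still have the eigenvalue $0$. The branch $\{u\}$ has become $\{u,x_1,x_2\}$, and we need
\[
0=\det\begin{pmatrix}a_u&c&c\\c&\sqrt2&0\\c&0&\sqrt2\end{pmatrix}=2a_u-2\sqrt2\,c^2 ,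
\qquad\text{that is,}\qquad a_u=\sqrt2\,c^2 .
\]
At $c=0$ this is the old value $a_u=0$, and for $c\ne0$ a small correction repairs the condition. By Lemma~\ref{lem:spectrum}, for every $c>0$ the matrix has $0$ and $\sqrt2$ as eigenvalues of multiplicity $2$ and two further simple eigenvalues. From $\operatorname{tr}A$ and $\operatorname{tr}A^2$ one finds that these have sum $\sqrt2\,c^2$ and product $-(2c^2+3)$, so they are the roots of $t^2-\sqrt2\,c^2t-(2c^2+3)$.

\emph{What is missing in general.} Continue with $T$, and attach $m$ leaves to $y_1$, with diagonal entry $\theta>\sqrt2$ and edges of small weight $\delta>0$. By (c), a condition at an old vertex $v\in\{u,w\}$ on a branch containing $y_1$ sees these leaves only through the \emph{effective diagonal entry}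
\[
a_{y_1}+\frac{m\delta^2}{\lambda_v-\theta}
\]
at $y_1$. This entry depends on $v$. Suppose we keep $\lambda_w=0$ and $\lambda_u=\sqrt2$. The condition at $w$ on the branch of $y_1$ requires the entry for $v=w$ to be $0$, so $a_{y_1}=m\delta^2/\theta$. The condition at $u$ on the branch containing $y_1$ then sees the entry $m\delta^2\bigl(\frac1\theta-\frac1{\theta-\sqrt2}\bigr)\ne0$ where it saw $0$ before, so something else must move as well. Moving entries elsewhere can affect further conditions, and it can also change $\theta$, which is meant to be the largest eigenvalue of a part of the matrix. In a large tree every new bunch of leaves enters one condition at each old vertex.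

It suffices to be able to correct all old conditions independently and simultaneously. This is what surjectivity of the derivative of the system of conditions provides, and the property must survive the step. It does, because the new conditions can be corrected by the new unknowns $a_{x_i}$ and $\lambda_u$ alone.

\section{Attaching leaves to a leaf}\label{sec:attach}

Let $X_T=\mathbb R^{V}\times\mathbb R^{E}\times\mathbb R^{I}$, with points $\xi=(a,\omega,\lambda)$. Let $A(\xi)$ be the symmetric matrix with diagonal $a$, entries $\omega_e$ at the edges $e$, and zeros elsewhere. The branch conditions are $F_T(\xi)=0$ for the polynomial map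
\[
F_T=(F_{v,B})_{(v,B)\in\mathfrak B(T)},\qquad F_{v,B}(\xi)=\det(\lambda_vI-A[B]),\quad A=A(\xi).
\]

\begin{definition}
A point $\xi\in X_T$ is a \emph{good point} of $T$ if
\begin{enumerate}
\item[(G1)] all $\omega_e>0$;
\item[(G2)] the $\lambda_v$ are distinct;
\item[(G3)] $F_T(\xi)=0$;
\item[(G4)] the derivative $DF_T(\xi)$ is surjective;
\item[(G5)] $\Delta_{v,B}(\xi):=\det(\lambda_vI-A[B\setminus\{r_v(B)\}])\ne0$ for all $(v,B)\in\mathfrak B(T)$, where an empty determinant is $1$.
\end{enumerate}
\end{definition}

Conditions (G1)--(G3) give the hypotheses of Lemma~\ref{lem:spectrum}, and (G4) makes the induction work. Condition (G5) is used only for Theorem~\ref{thm:split}. A reader interested in the other results may ignore it.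

\begin{example}[Stars]\label{ex:star}
For $K_{1,d}$, $d\ge2$, with center $0$, put $\lambda_0=0$, all diagonal entries $0$ and all weights $1$. The equations are $\lambda_0-a_x=0$, one for each leaf $x$. They hold, and their derivative with respect to the variables $a_x$ is $-I_d$. All $\Delta_{0,\{x\}}$ are empty determinants. So this is a good point.
\end{example}

\noindent\textbf{Reflection.} If $\xi=(a,\omega,\lambda)$ is a good point, so is $\xi^*=(-a,\omega,-\lambda)$. Indeed, let $S$ be the diagonal matrix with entries $+1$ and $-1$ on the two color classes of $T$. For every $\xi\in X_T$ we have $A(\xi^*)=-SA(\xi)S$, so $F_{v,B}(\xi^*)=(-1)^{|B|}F_{v,B}(\xi)$, and similarly $\Delta_{v,B}(\xi^*)=\pm\Delta_{v,B}(\xi)$. Since $\xi\mapsto\xi^*$ is an invertible linear map, (G4) is preserved by the chain rule, and the other conditions are clear.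

\begin{lemma}[Attaching leaves]\label{lem:attach}
Let $T'$ be a tree on at least $3$ vertices, let $u$ be a leaf of $T'$ with neighbor $w$, and let $T$ be obtained from $T'$ by attaching $m\ge1$ new leaves $x_1,\dots,x_m$ to $u$. If $T'$ has a good point $\xi'$ with values $\lambda'_v$, then $T$ has a good point $\xi$ with $(\lambda_v)_{v\in I(T')}$ arbitrarily close to $(\lambda'_v)_{v\in I(T')}$ and with $\lambda_u>\lambda_v$ for all $v\in I(T')$. Alternatively, one can require $\lambda_u<\lambda_v$ for all $v\in I(T')$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]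
\draw[dashed] (0,0) ellipse (1.9 and 1.05);
\node at (-0.9,0.45) {$R$};
\fill (1.2,0) circle (2pt) node[above] {$w$};
\fill (3.2,0) circle (2pt) node[above] {$u$};
\draw (1.2,0)--(3.2,0);
\draw (1.2,0)--(0.3,0.4);
\draw (1.2,0)--(0.3,-0.4);
\foreach \y/\l in {0.8/{x_1},-0.8/{x_m}}{
 \draw (3.2,0)--(5,\y);
 \fill (5,\y) circle (2pt) node[right] {$\l$};}
\node at (5,0.1) {$\vdots$};
\node at (4,0.75) {$c_1$};
\node at (4,-0.75) {$c_m$};
\end{tikzpicture}
\caption{Attaching leaves. The old tree consists of the connected part $R$ and the leaf $u$. The new leaves $x_1,\dots,x_m$ are joined to $u$ by edges of small weights $c_1,\dots,c_m$. The vertex $u$ now has the branches $\{x_1\},\dots,\{x_m\}$ and $R$.}\label{fig:attach}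
\end{figure}

\begin{proof}
The second version follows from the first: apply the first version to $(\xi')^*$ and reflect the resulting good point of $T$. So we want $\lambda_u$ to be larger than all other $\lambda_v$.

The plan is to let $\lambda_u$ and the new diagonal entries follow the largest eigenvalue on $R$, so that the new conditions hold automatically, and to solve the old conditions by the implicit function theorem, starting from $c=0$.

\smallskip
\emph{Branches.} Put $R=V(T')\setminus\{u\}$, which is connected and contains $I(T')$ (Figure~\ref{fig:attach}). We have $I(T)=I(T')\cup\{u\}$ and $d_u=m+1$, and the vertices of $I(T')$ keep their degrees. The elements of $\mathfrak B(T)$ are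
\begin{itemize}
\item $(u,\{x_1\}),\dots,(u,\{x_m\})$ and $(u,R)$;
\item for each $(v,B)\in\mathfrak B(T')$ the pair $(v,\hat B)$, where $\hat B=B$ if $u\notin B$, and $\hat B=B\cup\{x_1,\dots,x_m\}$ if $u\in B$.
\end{itemize}

\emph{The choice of $\lambda_u$.} The new conditions require $\lambda_u=a_{x_1}=\dots=a_{x_m}$ and $\lambda_u\in\sigma(A[R])$. We use the largest eigenvalue of $A[R]$, because it is simple and is automatically different from the old values. Let $A'=A(\xi')$ and $\theta'=\lambda_{\max}(A'[R])$. For $v\in I(T')$ we have $d_v\ge2$, so some branch $B$ of $T'$ at $v$ does not contain $u$. Then $B\subseteq R\setminus\{v\}$ and $\lambda'_v\in\sigma(A'[B])$, hence by (b)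
\begin{equation}\label{eq:below}
\lambda'_v<\theta'\qquad\text{for all }v\in I(T').
\end{equation}
Since $\theta'$ is simple, $\theta(\eta):=\lambda_{\max}(A(\eta)[R])$ is a smooth function of $\eta\in X_{T'}$ near $\xi'$. It does not depend on the $\lambda$-coordinates of $\eta$.

\smallskip
\emph{The reduced system.} For $\eta\in X_{T'}$ near $\xi'$ and $c\in\mathbb R^m$ near $0$, let $\Xi(\eta,c)\in X_T$ agree with $\eta$ on the coordinates of $X_{T'}$ and have
\[
\omega_{ux_i}=c_i,\qquad a_{x_i}=\theta(\eta)\quad(1\le i\le m),\qquad\lambda_u=\theta(\eta).
\]
Then $F_{u,\{x_i\}}(\Xi(\eta,c))=0$ and $F_{u,R}(\Xi(\eta,c))=0$ identically. It remains to solve the old conditions. We write $\lambda_v$ for the common $\lambda$-coordinate of $\eta$ and $\Xi(\eta,c)$ at $v\in I(T')$, and $\theta$ for $\theta(\eta)$. If $u\notin B$, then $F_{v,\hat B}(\Xi(\eta,c))=F_{v,B}(\eta)$, where the right side is a component of $F_{T'}$. If $u\in B$, we use that $\lambda_v-\theta\ne0$ near $(\xi',0)$ by \eqref{eq:below}. The Schur complement (c) with respect to the block $(\lambda_v-\theta)I_m$ on $x_1,\dots,x_m$ gives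
\[
F_{v,\hat B}(\Xi(\eta,c))=(\lambda_v-\theta)^m\det\Bigl(\lambda_vI-A(\eta)[B]-\frac{\sum_ic_i^2}{\lambda_v-\theta}\,E_{uu}\Bigr),
\]
where $E_{uu}$ has a single entry $1$ at position $(u,u)$ and zeros elsewhere. We divide by the first factor: put
\[
\Phi_{v,B}(\eta,c)=(\lambda_v-\theta)^{-\kappa}\,F_{v,\hat B}(\Xi(\eta,c)),\qquad\kappa=\begin{cases}m&\text{if }u\in B,\\0&\text{if }u\notin B.\end{cases}
\]
The map $\Phi=(\Phi_{v,B})_{(v,B)\in\mathfrak B(T')}$ is smooth near $(\xi',0)$, and $\Phi(\eta,0)=F_{T'}(\eta)$. At $c=0$ we are thus back at the old system, which vanishes at $\xi'$ with surjective derivative, by (G3) and (G4). Fact (d) gives a continuous $\eta(c)$ with $\eta(0)=\xi'$ and $\Phi(\eta(c),c)=0$ for small $c$. Surjectivity being an open condition, $D_\eta\Phi(\eta(c),c)$ is surjective for small $c$. Let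
\[
\xi=\Xi(\eta(c),c)\qquad\text{with all }c_i>0\text{ sufficiently small.}
\]
By continuity the $\lambda_v$, $v\in I(T')$, are as close to the $\lambda'_v$ as we like. We show that $\xi$ is a good point. From now on $A=A(\xi)$.

\smallskip
\emph{Conditions} (G1)--(G3). The old weights stay positive by continuity, and the new ones are the $c_i>0$. The values $\lambda_v$, $v\in I(T')$, are close to those of $\xi'$, hence distinct. By \eqref{eq:below} and continuity $\lambda_u=\theta(\eta(c))>\lambda_v$ for all $v\in I(T')$. Finally $F_T(\xi)=0$ by construction.

\smallskip
\emph{Condition} (G4). Write the coordinates of $X_T$ as $(\eta,c,y)$ with $y=(a_{x_1},\dots,a_{x_m},\lambda_u)$, and write $F_T=(F_1,F_2)$, where $F_1=(F_{u,\{x_1\}},\dots,F_{u,\{x_m\}},F_{u,R})$ contains the new conditions and $F_2$ the old ones.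

The new unknowns control the new conditions. We have $F_{u,\{x_i\}}=\lambda_u-a_{x_i}$, and $F_{u,R}=\det(\lambda_uI-A[R])$ does not involve the $a_{x_i}$. Also $\partial F_{u,R}/\partial\lambda_u\ne0$ at $\xi$, because $\lambda_u$ is a simple eigenvalue of $A[R]$. So $D_yF_1(\xi)$ is triangular with nonzero diagonal, hence invertible.

Along $\eta\mapsto\Xi(\eta,c)$, with $c$ fixed, the new conditions stay satisfied, so $D_\eta(F_1\circ\Xi)=0$. Each component of $F_2\circ\Xi$ is $(\lambda_v-\theta)^\kappa\Phi_{v,B}$, and $\Phi=0$ at our point, so by the product rule $D_\eta(F_2\circ\Xi)$ is an invertible diagonal matrix times $D_\eta\Phi$. Hence it is surjective, and by the chain rule the image of $DF_T(\xi)$ contains all vectors $(0,r_2)$. Since moving $y$ produces vectors with arbitrary first component, $DF_T(\xi)$ is surjective.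

\smallskip
\emph{Condition} (G5). First, $\Delta_{u,\{x_i\}}=1$. Next, $\Delta_{u,R}=\det(\lambda_uI-A[R\setminus\{w\}])\ne0$, since $\lambda_u=\lambda_{\max}(A[R])$ exceeds all eigenvalues of $A[R\setminus\{w\}]$ by (b). Now let $(v,B)\in\mathfrak B(T')$; the root of $\hat B$ is the root of $B$. If $u\notin B$, then $\Delta_{v,\hat B}(\xi)=\Delta_{v,B}(\eta(c))\to\Delta_{v,B}(\xi')\ne0$ as $c\to0$. If $u\in B$ and $u$ is the root of $B$, then $v=w$ and $B=\{u\}$, because $u$ is a leaf of $T'$. In this case $\hat B\setminus\{u\}=\{x_1,\dots,x_m\}$ and $\Delta_{w,\hat B}(\xi)=(\lambda_w-\lambda_u)^m\ne0$. If $u\in B$ is not the root, then the Schur complement as above shows that $\Delta_{v,\hat B}(\xi)$ is $(\lambda_v-\lambda_u)^m\ne0$ times a quantity that tends to $\Delta_{v,B}(\xi')\neq0$ as $c\to0$. So (G5) holds for small $c$.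
\end{proof}

\section{Every tree has a good point}\label{sec:all}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:order}]
Since $T[I]$ is a tree, an ordering as in Theorem~\ref{thm:order} always exists. By Lemma~\ref{lem:spectrum} it suffices to show that every tree $T$ with $n\ge3$ has, for every such ordering and all signs, a good point with the order property of Theorem~\ref{thm:order}. We use induction on $p=|I(T)|$. If $p=1$, then $T$ is a star and Example~\ref{ex:star} applies.

Let $p\ge2$ and $u=v_p$. Since $T[I]$ is a tree and $T[I]-u=T[\{v_1,\dots,v_{p-1}\}]$ is connected, $u$ is a leaf of $T[I]$. So exactly one neighbor $w$ of $u$ lies in $I$, and the other $d_u-1\ge1$ neighbors are leaves of $T$. Let $T'$ be $T$ with these $d_u-1$ leaves deleted. In $T'$ the vertex $u$ is a leaf adjacent to $w$, and all other remaining vertices have the same degree as in $T$. Hence $I(T')=\{v_1,\dots,v_{p-1}\}$, and $T'$ has at least $3$ vertices because $\deg w\ge2$. By induction $T'$ has a good point with the order property for $v_1,\dots,v_{p-1}$ and $\epsilon_2,\dots,\epsilon_{p-1}$. Lemma~\ref{lem:attach} with $m=d_u-1$ gives a good point of $T$ in which $\lambda_u$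 is larger (if $\epsilon_p=+$) or smaller (if $\epsilon_p=-$) than all the other values. The other values can be taken so close to the old ones that their order is unchanged.
\end{proof}

\begin{remark}
By (G4), near a good point the solution set of $F_T=0$ is a smooth manifold of the dimension predicted in Section~\ref{sec:prelim}, namely $(2n-1+p)-(n-2+p)=n+1$.
\end{remark}

\section{Splitting the eigenvalue of a vertex}\label{sec:split}

If the leaves of a star carry $k$ distinct diagonal entries, on classes of sizes $g_1,\dots,g_k$, then the $j$-th entry is an eigenvalue of multiplicity $g_j-1$. We imitate this at all vertices simultaneously. Condition (G4) says that the gaps between the $\lambda_v$ and the branch eigenvalues near them can be moved independently of each other, and (G5) makes each branch react like a leaf.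

\begin{proof}[Proof of Theorem~\ref{thm:split}]
Let $\xi$ be a good point of $T$, which exists by Section~\ref{sec:all}, with values $\lambda_v(\xi)$ and matrix $A=A(\xi)$.

\emph{Branch eigenvalues.} The number $\lambda_v(\xi)$ is a simple eigenvalue of $A[B]$ for every branch $B$ at $v$. Otherwise, by interlacing, it would be an eigenvalue of $A[B\setminus\{r_v(B)\}]$, against (G5). The corresponding eigenvector is nonzero at $r_v(B)$. Otherwise its restriction to $B\setminus\{r_v(B)\}$ would be an eigenvector of $A[B\setminus\{r_v(B)\}]$ for $\lambda_v(\xi)$, again against (G5).

For points near $\xi$ let $\mu_{v,B}$ be the eigenvalue of the matrix on $B$ that is close to $\lambda_v(\xi)$. It is a smooth function. Near $\xi$ we have $F_{v,B}=h_{v,B}\cdot(\lambda_v-\mu_{v,B})$ with $h_{v,B}$ smooth and nonvanishing, since the other factors of the characteristic polynomial do not vanish there. At $\xi$ the factors $\lambda_v-\mu_{v,B}$ are zero. So $DF_T(\xi)$ is an invertible diagonal matrix times the derivative of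
\[
G=(\lambda_v-\mu_{v,B})_{(v,B)\in\mathfrak B(T)},
\]
and $DG(\xi)$ is surjective. By (d), $G$ takes all sufficiently small values at points arbitrarily near $\xi$.

\emph{The perturbation.} Choose disjoint open intervals $U_v$ around the numbers $\lambda_v(\xi)$, so small that the closure of $U_v$ contains no other eigenvalue of $A$ or of $A(v)$. For each $v\in I$ divide the $d_v$ branches at $v$ into classes of sizes $g_{v,1},\dots,g_{v,k_v}$. Choose a point $\tilde\xi$ near $\xi$, with matrix $\tilde A\in S(T)$, at which $\lambda_v-\mu_{v,B}$ is constant on each class and takes different values on different classes at the same $v$. Thus at $\tilde\xi$ the $\mu_{v,B}$ take distinct values $\rho_{v,1},\dots,\rho_{v,k_v}$ on the classes. By Lemma~\ref{lem:spectrum}, $m_A(\lambda_v(\xi))=d_v-1$, and $\lambda_v(\xi)$ has multiplicity $d_v$ in $A(v)$, once for each branch. So if $\tilde\xi$ is close enough to $\xi$, then by continuity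
\begin{itemize}
\item $\tilde A$ has exactly $d_v-1$ eigenvalues in $U_v$, counted with multiplicity;
\item its only two eigenvalues outside all the $U_v$ are $\lambda_{\min}(\tilde A)$ and $\lambda_{\max}(\tilde A)$, which are simple;
\item the eigenvalues of $\tilde A(v)$ in $U_v$, counted with multiplicity, are exactly the $d_v$ numbers $\mu_{v,B}$, one from each branch;
\item the eigenvectors $y_B$ of $\tilde A[B]$ for $\mu_{v,B}$ satisfy $y_B(r_v(B))\ne0$.
\end{itemize}

\emph{Multiplicities.} Fix $v$, and let $\rho=\rho_{v,j}$. Suppose $\tilde Ax=\rho x$. Let $B$ be a branch in class $j$, let $\tilde\omega_B\ne0$ be the weight of the edge from $v$ to $B$, and let $e$ be the unit vector at $r_v(B)$. The rows in $B$ read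
\[
(\tilde A[B]-\rho I)\,x_B=-\tilde\omega_B\,x(v)\,e .
\]
The inner product with $y_B$ gives $0=-\tilde\omega_B\,x(v)\,y_B(r_v(B))$, hence $x(v)=0$. Then $x_B$ is a multiple of $y_B$ for $B$ in class $j$, and $x_B=0$ for the other branches, since $\rho$ is not an eigenvalue there. Conversely, a vector $x=\sum_Bb_By_B$, summed over class $j$ and zero at $v$, satisfies $\tilde Ax=\rho x$ if and only if row $v$ does, that is,
\[
\sum_B\tilde\omega_B\,y_B(r_v(B))\,b_B=0 .
\]
This is one nontrivial linear condition on $g_{v,j}$ coefficients. So $m_{\tilde A}(\rho_{v,j})=g_{v,j}-1$.

Apart from the $\rho_{v,j}$, the matrix $\tilde A$ has $d_v-1-\sum_j(g_{v,j}-1)=k_v-1$ eigenvalues in $U_v$, counted with multiplicity. None of them is an eigenvalue of $\tilde A(v)$, so they are simple by (a). Altogether, the list of $\tilde A$ consists of the numbers $g_{v,j}-1\ge1$ and of $2+\sum_{v\in I}(k_v-1)$ further ones. The last assertion of the theorem is the case $d_v=(m_v+1)+1+\dots+1$.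
\end{proof}

\section{Prescribing the eigenvalues}\label{sec:prescribe}

In the construction of Section~\ref{sec:all} the new value $\lambda_u$ is the largest or the smallest eigenvalue of the matrix on $R$, and cannot be chosen otherwise. If every $z\in I$ is adjacent to a leaf, there is another starting point: cut all edges of the tree $H=T[I]$, so that $T$ falls apart into stars, and switch on these edges with a small weight $\tau$. Each star has two eigenvalues that we can choose freely, one on each side of $\lambda_z$. The branch conditions must be distributed among them so that each condition gets an eigenvalue of its own. The distribution is the only delicate point, so we first look at an example.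

\begin{example}\label{ex:slots}
Let $H$ be the path with vertices $a,b,c$ and edges $ab$, $bc$, and let $\lambda_a=1$, $\lambda_b=3$, $\lambda_c=2$. At the start, some star in the branch at $a$ that contains $b$ and $c$ must have the eigenvalue $1$, and some star in the branch at $c$ that contains $b$ and $a$ must have the eigenvalue $2$. Both $1$ and $2$ lie below $\lambda_b$, so the star at $b$ cannot serve both with its single eigenvalue below $\lambda_b$. But it can take $2$, while the star at $c$ takes $1<\lambda_c$. For the two branches at $b$, which need the eigenvalue $3$, we use the eigenvalues above $\lambda_a$ and $\lambda_c$ at $a$ and $c$. This is what the rule below gives.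
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:prescribe}]
\emph{The matrices.} For $z\in I$ let $\ell_z\ge1$ be the number of leaves adjacent to $z$. For parameters $\alpha_z<\lambda_z<\beta_z$ $(z\in I)$ and a real $\tau$ define a symmetric matrix $A_\tau$ as follows; entries not mentioned are zero.
\begin{itemize}
\item The leaves adjacent to $z$ have diagonal entry $\lambda_z$, and their edges to $z$ have weight $\sqrt{(\beta_z-\lambda_z)(\lambda_z-\alpha_z)/\ell_z}>0$.
\item The diagonal entry at $z\in I$ is $a_z=\alpha_z+\beta_z-\lambda_z$.
\item The edges of $H$ have weight $\tau$.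
\end{itemize}
If $\tau\ne0$, or if $p=1$, then $A_\tau\in S(T)$. The matrix $A_0$ is a direct sum over $z\in I$ of star blocks. By a Schur complement, the block of $z$ has characteristic polynomial
\[
(t-\lambda_z)^{\ell_z-1}\bigl[(t-a_z)(t-\lambda_z)-(\beta_z-\lambda_z)(\lambda_z-\alpha_z)\bigr]=(t-\lambda_z)^{\ell_z-1}(t-\alpha_z)(t-\beta_z);
\]
for the last step note that the quadratic has linear coefficient $-(a_z+\lambda_z)=-(\alpha_z+\beta_z)$ and constant term
\[
(\alpha_z+\beta_z-\lambda_z)\lambda_z-(\beta_z-\lambda_z)(\lambda_z-\alpha_z)=\alpha_z\beta_z.
\]

A branch at $v\in I$ is either a single leaf $x$, and then $\lambda_v\in\sigma(A_\tau[\{x\}])$ always holds, or it contains a neighbor $w\in I$ of $v$. If $p=1$, only the first kind occurs and Lemma~\ref{lem:spectrum} finishes the proof. Let $p\ge2$. There remain $2(p-1)$ conditions, one for each directed edge $e=(v\to w)$ of $H$: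
\[
f_e:=\det(\lambda_vI-A_\tau[B_e])=0,\qquad B_e=\text{the branch at }v\text{ that contains }w .
\]

\emph{Slots.} There are $2p$ \emph{slots} $(z,\mathrm{high})$ and $(z,\mathrm{low})$, $z\in I$, with variables $\beta_z$ and $\alpha_z$. To each directed edge $e=(v\to w)$ of $H$ we assign a slot $s(e)$:
\begin{itemize}
\item If $\lambda_w<\lambda_v$, let $K$ be the component of $H[\{x:\lambda_x<\lambda_v\}]$ containing $w$, let $z$ be the vertex of $K$ with $\lambda_z$ maximal, and put $s(e)=(z,\mathrm{high})$.
\item If $\lambda_w>\lambda_v$, let $K$ be the component of $H[\{x:\lambda_x>\lambda_v\}]$ containing $w$, let $z$ be the vertex of $K$ with $\lambda_z$ minimal, and put $s(e)=(z,\mathrm{low})$.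
\end{itemize}
As $K$ is connected, contains $w$ and does not contain $v$, we have $z\in K\subseteq B_e$.

\emph{The map $s$ is injective.} Suppose $s(v\to w)=s(v'\to w')=(z,\mathrm{high})$, with components $K,K'\ni z$. If $v=v'$, then $z$ lies in both $B_{v\to w}$ and $B_{v\to w'}$, and distinct branches at $v$ are disjoint, so $w=w'$. If $v\ne v'$, then $\lambda_v\ne\lambda_{v'}$, and we may assume $\lambda_v<\lambda_{v'}$. Both $K$ and $K'$ contain $z$, and $K$ is a component for the smaller threshold, so $K\subseteq K'$. The vertex $v$ is adjacent to $w\in K\subseteq K'$ and $\lambda_v<\lambda_{v'}$, so $v\in K'$. But $z\in K$ gives $\lambda_v>\lambda_z=\max_{x\in K'}\lambda_x$, a contradiction. The case of low slots follows by replacing $\lambda$ by $-\lambda$, which interchanges the two rules.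

\emph{Initial values.} Give the slot $s(v\to w)$ the value $\lambda_v$. This respects $\alpha_z<\lambda_z<\beta_z$, because $\lambda_z<\lambda_v$ for a high slot and $\lambda_z>\lambda_v$ for a low slot. Give the two unassigned slots any values that respect these inequalities and differ from all $\lambda_x$, $x\in I$. Let $e=(v\to w)$. The leaves in $B_e$ are the leaves adjacent to the vertices of $I\cap B_e$, so $A_0[B_e]$ is the direct sum of the corresponding star blocks. Hence at $\tau=0$, for all slot values,
\[
f_e=\prod_{z\in I\cap B_e}(\lambda_v-\lambda_z)^{\ell_z-1}(\lambda_v-\alpha_z)(\lambda_v-\beta_z).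
\]
As $\lambda$ is injective and $v\notin B_e$, no factor $\lambda_v-\lambda_z$ vanishes. Again because $\lambda$ is injective, the slots with initial value $\lambda_v$ are exactly the slots $s(v\to w')$, where $w'$ runs over the neighbors of $v$ in $H$. They lie in the pairwise disjoint branches $B_{v\to w'}$. So at the initial values exactly one factor of $f_e$ vanishes, namely the one with the variable of $s(e)$.

\emph{Switching on $\tau$.} Consequently, at the initial values and $\tau=0$, the derivative of $f_e$ with respect to the variable of the slot $s(e')$ is nonzero if $e'=e$. If $e'\ne e$, then $s(e')\ne s(e)$, and the derivative is zero since it still contains the vanishing factor (or since the product does not involve the variable). So the Jacobian of $(f_e)$ with respect to the $2(p-1)$ assigned slot variables is diagonal and invertible. The $f_e$ are polynomials in the slot variables and $\tau$, because the determinant of a symmetric matrix whose graph has no cycles depends only on the diagonal entries and the squared weights. By the implicit function theorem, for all small $\tau>0$ there are slot values near the initial ones, still with $\alpha_z<\lambda_z<\beta_z$,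 for which all $f_e=0$. The corresponding $A_\tau\in S(T)$ satisfies the hypotheses of Lemma~\ref{lem:spectrum} with the prescribed $\lambda_v$.
\end{proof}

\begin{remark}
The leaves adjacent to the vertices of $I$ provide the necessary number of slots. Without an adjacent leaf, the block of $z$ at $\tau=0$ is $1\times1$ and offers one slot instead of two. If there are three such vertices, fewer than $2(p-1)$ slots remain, and this argument cannot start.
\end{remark}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Linear and Nonlinear Trees: Multiplicity Lists of Symmetric Matrices},
\texttt{https://scholarworks.wm.edu/cgi/\allowbreak viewcontent.cgi?\allowbreak referer=\&\allowbreak httpsredir=1\&\allowbreak article=1113\&\allowbreak context=honorstheses}.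
\end{thebibliography}

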